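# A boundary point of capacity zero in the nonlinear comparison principle

Throughout, $n\ge 2$, and $c_n$ denotes the surface area of the unit sphere in $\mathbb R^n$. If $A$ is a set, $\overline A$ is its closure, and $D'\Subset D$ means that $\overline{D'}$ is a compact subset of $D$.

## 1. Harmonic functions and one bad boundary point

Let $\Omega\subset\mathbb R^n$ be bounded and open, and let $x_0\in\partial\Omega$. Let $u,v$ be bounded and harmonic in $\Omega$ (in the classical sense), with
$$\limsup_{y\to x}v(y)\le\liminf_{y\to x}u(y)\qquad\text{for all }x\in\partial\Omega\setminus\{x_0\}.$$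
Nothing is assumed at $x_0$. Does $v\le u$ follow in $\Omega$? It does, and the proof is short.

**Cutoffs at the point.** For $0<s<1$ let
$$\varphi_s(x)=\begin{cases}1,&|x-x_0|\le s^2,\\ \dfrac{\log (s/|x-x_0|)}{\log(1/s)},&s^2\le|x-x_0|\le s,\\ 0,&|x-x_0|\ge s.\end{cases}$$
This is Lipschitz with $0\le\varphi_s\le1$. For any exponent $1<p\le n$, since $\rho^{n-1-p}\le\rho^{-1}$ for $0<\rho<1$,
$$\int_{\mathbb R^n}|\nabla\varphi_s|^p\,dx=\frac{c_n}{(\log\frac1s)^p}\int_{s^2}^s\rho^{-p}\rho^{n-1}\,d\rho\le\frac{c_n}{(\log\frac1s)^p}\int_{s^2}^s\frac{d\rho}\rho=c_n\Big(\log\frac1s\Big)^{1-p}\to0\quad(s\to0).\tag{1}$$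
Also $\int\varphi_s^p\,dx\le|B(x_0,s)|\to0$. Here we use $p=2$.

**The estimate.** Fix $\varepsilon>0$, let $w=(v-u-\varepsilon)_+$, and let $M$ be an upper bound for $w$. If $x\in\partial\Omega\setminus\{x_0\}$ and $\ell=\liminf_{y\to x}u(y)$, then near $x$ in $\Omega$ we have $v<\ell+\varepsilon/2$ and $u>\ell-\varepsilon/2$, so $w=0$ there. Hence $\overline{\{w>0\}}$ meets $\partial\Omega$ at most in $x_0$. With $\zeta=1-\varphi_s$, which vanishes on $B(x_0,s^2)$, the function $w\zeta^2$ is Lipschitz with compact support in $\Omega$. Since $v-u$ is harmonic and $\nabla w=\nabla(v-u)$ a.e. on $\{w>0\}$,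
$$0=\int_\Omega\nabla(v-u)\cdot\nabla(w\zeta^2)\,dx=\int_\Omega\zeta^2|\nabla w|^2\,dx+2\int_\Omega w\zeta\,\nabla w\cdot\nabla\zeta\,dx .$$
By the Cauchy–Schwarz inequality and $w\le M$,
$$\int_\Omega\zeta^2|\nabla w|^2\,dx\le4M^2\int_\Omega|\nabla\zeta|^2\,dx\le\frac{4M^2c_n}{\log(1/s)} .\tag{2}$$
Let $s\to0$. Fatou's lemma gives $\nabla w=0$ a.e., so $w$ is constant on each component of $\Omega$.

**The constant is zero.** Suppose $w=c>0$ on a component $\Omega_0$. Then $\partial\Omega_0\subset\partial\Omega$. Moreover $\partial\Omega_0\ne\{x_0\}$: otherwise $\Omega_0$ would be open and relatively closed in the connected set $\mathbb R^n\setminus\{x_0\}$, hence equal to it, although $\Omega_0$ is bounded. Also $\partial \Omega_0\neq\emptyset$. So there is $x\in\partial\Omega_0\setminus\{x_0\}$, and $w=0$ near $x$ in $\Omega$, a contradiction. Thus $v\le u+\varepsilon$ for every $\varepsilon>0$, that is, $v\le u$.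

**An observation.** The proof never used the energies of $u$ and $v$ themselves, only that of $w$, and this matters. In the upper half-disk $\{re^{i\vartheta}:0<r<1,\ 0<\vartheta<\pi\}$ the function $\vartheta$ is bounded and harmonic, and it is continuous up to the boundary except at $x_0=0$. Still,
$$\int|\nabla\vartheta|^2\,dx=\int_0^\pi\!\int_0^1 r^{-2}\,r\,dr\,d\vartheta=\infty .$$
So bounded solutions may well have infinite energy near one bad boundary point.

What changes if the Laplacian is replaced by a nonlinear operator such as $\operatorname{div}(|\nabla u|^{p-2}\nabla u)$? The difference $v-u$ no longer solves anything. Testing the two equations against a function of $w$ produces the difference of the fluxes of $v$ and $u$, and this is not a function of $\nabla w$. The question for the rest of the notes is whether the conclusion survives, for bounded $u$ and $v$ with no assumption on their energies.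

## 2. Weights, operators, superharmonic functions, capacities

Let $1<p<\infty$.

**Definition (admissible weight).** A locally integrable $\omega$ on $\mathbb R^n$ with $\omega>0$ a.e. is *$p$-admissible* if $d\mu=\omega\,dx$ satisfies the following.

* (I) (Doubling) $\mu(2B)\le C_I\,\mu(B)$ for all balls $B$.
* (II) (Uniqueness of gradient) If $D$ is open, $\varphi_i\in C^\infty(D)$, $\int_D|\varphi_i|^pd\mu\to0$ and $\int_D|\nabla\varphi_i-V|^pd\mu\to0$ for some measurable $V:D\to\mathbb R^n$, then $V=0$ a.e.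
* (III) (Sobolev) There are $\kappa>1$ and $C_{III}$ such that for every ball $B$ of radius $r$ and every $\varphi\in C_0^\infty(B)$,
$$\Big(\frac1{\mu(B)}\int_B|\varphi|^{\kappa p}d\mu\Big)^{1/(\kappa p)}\le C_{III}\,r\Big(\frac1{\mu(B)}\int_B|\nabla\varphi|^pd\mu\Big)^{1/p}.$$
* (IV) (Poincaré) There is $C_{IV}$ such that for every ball $B$ of radius $r$ and every bounded $\varphi\in C^\infty(B)$, $\int_B|\varphi-\varphi_B|^pd\mu\le C_{IV}r^p\int_B|\nabla\varphi|^pd\mu$, where $\varphi_B=\mu(B)^{-1}\int_B\varphi\,d\mu$.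

The basic example is $\omega=1$: (I), (III), (IV) are the textbook facts for Lebesgue measure, and (II) follows by letting $i\to\infty$ in $\int_D\varphi_i\,\partial_k\psi\,dx=-\int_D\psi\,\partial_k\varphi_i\,dx$ for $\psi\in C_0^\infty(D)$.

By Hölder's inequality the left side of (III) dominates $(\mu(B)^{-1}\int_B|\varphi|^pd\mu)^{1/p}$, so for $\varphi\in C_0^\infty(B)$
$$\int_B|\varphi|^p\,d\mu\le C_{III}^p\,r^p\int_B|\nabla\varphi|^p\,d\mu .\tag{3}$$

**Definition (Sobolev spaces).** $H^{1,p}(D;\mu)$ is the completion of $\{\varphi\in C^\infty(D):\|\varphi\|_{1,p}<\infty\}$ under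
$$\|\varphi\|_{1,p}=\Big(\int_D|\varphi|^pd\mu\Big)^{1/p}+\Big(\int_D|\nabla\varphi|^pd\mu\Big)^{1/p}.$$
If $\varphi_i\to u$ in this norm, $\nabla u$ is the $L^p(D;\mu)$-limit of $\nabla\varphi_i$; by (II) it is well defined. $H_0^{1,p}(D;\mu)$ is the closure of $C_0^\infty(D)$. We write $u\in H^{1,p}_{loc}(D;\mu)$ if $u\in H^{1,p}(D';\mu)$ for every open $D'\Subset D$, and
$$L^{1,p}(D;\mu)=\{u\in H^{1,p}_{loc}(D;\mu):\nabla u\in L^p(D;\mu)\}.$$

For $p=2$, $\omega=1$, the function $\vartheta$ of Section 1 is in $H^{1,p}_{loc}$ of the half-disk but not in $L^{1,p}$.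

**Definition (operator).** $\mathcal A:\mathbb R^n\times\mathbb R^n\to\mathbb R^n$ is such that $x\mapsto\mathcal A(x,\xi)$ is measurable for every $\xi$, $\xi\mapsto\mathcal A(x,\xi)$ is continuous for a.e. $x$, and there are $0<\alpha\le\beta<\infty$ such that for a.e. $x$ and all vectors:

* (A1) $\mathcal A(x,\xi)\cdot\xi\ge\alpha\,\omega(x)|\xi|^p$;
* (A2) $|\mathcal A(x,\xi)|\le\beta\,\omega(x)|\xi|^{p-1}$;
* (A3) $(\mathcal A(x,\xi_1)-\mathcal A(x,\xi_2))\cdot(\xi_1-\xi_2)>0$ for $\xi_1\ne\xi_2$;
* (A4) $\mathcal A(x,\lambda\xi)=|\lambda|^{p-2}\lambda\,\mathcal A(x,\xi)$ for $\lambda\in\mathbb R\setminus\{0\}$.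

The model is $\mathcal A(x,\xi)=\omega(x)|\xi|^{p-2}\xi$ with $\alpha=\beta=1$ (for $\omega=1$, the $p$-Laplacian). For (A3), Cauchy–Schwarz gives
$$(|\xi_1|^{p-2}\xi_1-|\xi_2|^{p-2}\xi_2)\cdot(\xi_1-\xi_2)\ge(|\xi_1|^{p-1}-|\xi_2|^{p-1})(|\xi_1|-|\xi_2|)\ge0 .$$
Equality throughout forces $|\xi_1|=|\xi_2|$ and $\xi_1\cdot\xi_2=|\xi_1||\xi_2|$, that is, $\xi_1=\xi_2$. Note that (A3) carries no constant: the monotonicity is strict but not quantified.

**Definition (harmonic, superharmonic).** A function $h$ is *$\mathcal A$-harmonic* in an open set $D$ if it is continuous, belongs to $H^{1,p}_{loc}(D;\mu)$, and $\int_D\mathcal A(x,\nabla h)\cdot\nabla\varphi\,dx=0$ for all $\varphi\in C_0^\infty(D)$. A function $u:\Omega\to(-\infty,\infty]$ is *$\mathcal A$-superharmonic* if it is lower semicontinuous, not identically $\infty$ in any component of $\Omega$, and for every open $D\Subset\Omega$ and every $h\in C(\overline D)$ that is $\mathcal A$-harmonic in $D$, the inequality $h\le u$ on $\partial D$ implies $h\le u$ in $D$.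 A function $v$ is *$\mathcal A$-subharmonic* if $-v$ is $\mathcal A$-superharmonic.

Constants are $\mathcal A$-harmonic, since $\mathcal A(x,0)=0$ by (A2). We check in (R4) below that $\mathcal A$-harmonic functions are both super- and subharmonic, and that minima of superharmonic functions are superharmonic.

**Definition (capacities).** The Sobolev capacity of $E\subset\mathbb R^n$ is
$$\operatorname{cap}_{p,\mu}(E)=\inf\int_{\mathbb R^n}(|\varphi|^p+|\nabla\varphi|^p)\,d\mu$$
over $\varphi\in H^{1,p}(\mathbb R^n;\mu)$ with $0\le\varphi\le1$ and $\varphi=1$ in an open neighborhood of $E$. A set $E\subset\overline\Omega$ has *zero $(p,\mu)$-capacity relative to $\Omega$* if for each compact $K\subset E$,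
$$\inf\int_\Omega(|\varphi|^p+|\nabla\varphi|^p)\,d\mu=0$$
over $\varphi\in C(\Omega\cup K)\cap H^{1,p}(\Omega;\mu)$ with $\varphi=1$ on $K$. If $\operatorname{cap}_{p,\mu}E=0$, then $E$ has zero $(p,\mu)$-capacity relative to $\Omega$.

*Examples with $\omega=1$.* By (1), a single point has $\operatorname{cap}_{p,\mu}=0$ whenever $1<p\le n$. The relative notion also sees the shape of $\Omega$. Let $\Omega=\{(x,y):0<x<1,\ 0<y<x^k\}\subset\mathbb R^2$ and $1<p<k+1$. Let $\varphi_s(x,y)$ be $1$ for $x\le s$, $2-x/s$ for $s\le x\le2s$, and $0$ for $x\ge2s$, where $0<2s<1$. Then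
$$\int_\Omega|\nabla\varphi_s|^p=s^{-p}\int_s^{2s}x^k\,dx\le2^ks^{k+1-p}\to0,\qquad\int_\Omega|\varphi_s|^p\le|\Omega\cap\{x<2s\}|\to0 .$$
So the tip $\{0\}$ has zero capacity relative to this cusp even for $p>2$ (take $p=k=3$). We shall see in Section 3 that for $p>2$ a point of the plane has positive Sobolev capacity.

## 3. The theorems, and two punctured balls

The known comparison principle, numbered (7.7) in its source, says the following. Let $\Omega$ be bounded, $u$ $\mathcal A$-superharmonic and $v$ $\mathcal A$-subharmonic in $\Omega$, and let $\limsup_{y\to x}v(y)\le\liminf_{y\to x}u(y)$ for *all* $x\in\partial\Omega$, with the two sides not both $\infty$ and not both $-\infty$. Then $v\le u$ in $\Omega$. In linear potential theories one usually allows an exceptional set of boundary points. The book *Nonlinear Potential Theory of Degenerate Elliptic Equations* (http://users.jyu.fi/~terok/NLPT/NLPT_dover.pdf) raises the question whether a point of $(p,\mu)$-capacity zero can be neglected in general. A known weaker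 result allows an exceptional set $E\subset\partial\Omega$ of zero $(p,\mu)$-capacity relative to $\Omega$, for bounded $u$ and $v$, if in addition $u\in L^{1,p}(\Omega;\mu)$ or $v\in L^{1,p}(\Omega;\mu)$. The point is to do without that additional hypothesis.

**Theorem 1.** Let $\Omega$ be bounded and let $E\subset\partial\Omega$ have zero $(p,\mu)$-capacity relative to $\Omega$ (for instance $\operatorname{cap}_{p,\mu}E=0$, e.g. $E=\{x_0\}$ with $\operatorname{cap}_{p,\mu}(\{x_0\})=0$). Let $u$ be $\mathcal A$-superharmonic and bounded below, let $v$ be $\mathcal A$-subharmonic and bounded above in $\Omega$, and suppose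
$$\limsup_{y\to x}v(y)\le\liminf_{y\to x}u(y)\qquad\text{for all }x\in\partial\Omega\setminus E .$$
Then $v\le u$ in $\Omega$.

**Corollary.** If $h_1,h_2$ are bounded and $\mathcal A$-harmonic in a bounded $\Omega$ and have equal (existing) limits at every point of $\partial\Omega\setminus E$, with $E$ as in Theorem 1, then $h_1=h_2$.

The corollary follows by applying Theorem 1 to $(u,v)=(h_1,h_2)$ and to $(u,v)=(h_2,h_1)$, which is allowed by (R4) below.

**Theorem 2.** For a compact set $K\subset\mathbb R^n$ the following are equivalent.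

(a) $\operatorname{cap}_{p,\mu}K=0$.

(b) For every bounded open $\Omega$, every bounded $\mathcal A$-superharmonic $u$ and every bounded $\mathcal A$-subharmonic $v$ in $\Omega$: if $\limsup_{y\to x} v(y)\le\liminf_{y\to x} u(y)$ for all $x\in\partial\Omega\setminus K$, then $v\le u$ in $\Omega$.

Two explicit functions test the hypotheses. Let $\omega=1$, $\mathcal A(x,\xi)=|\xi|^{p-2}\xi$, $\Omega=B(0,1)\setminus\{0\}$, $E=\{0\}$, $u=0$. Both computations use $\operatorname{div}(|x|^{-n}x)=n|x|^{-n}-n|x|^{-n}=0$ for $x\ne0$.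

* Let $p=n$ and $v=\log(1/|x|)$. Then $\nabla v=-|x|^{-2}x$ and $|\nabla v|^{n-2}\nabla v=-|x|^{-n}x$, so $v$ is $\mathcal A$-harmonic. It tends to $0$ on $|x|=1$, and the origin has capacity zero by (1), but $v>0$. So the upper bound on $v$ cannot be dropped from Theorem 1.
* Let $p>n$, $\gamma=\frac{p-n}{p-1}$ and $v=1-|x|^\gamma$. Since $(\gamma-1)(p-1)=1-n$, we get $|\nabla v|^{p-2}\nabla v=-\gamma^{p-1}|x|^{(\gamma-1)(p-1)-1}x=-\gamma^{p-1}|x|^{-n}x$, so $v$ is $\mathcal A$-harmonic and bounded. It tends to $0$ on $|x|=1$, but $v>0$. So (b) fails for $K=\{0\}$, and by Theorem 2 a point has positive capacity when $p>n$, as promised in Section 2.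

## 4. Facts from the theory and four remarks

[HKM] stands for Heinonen–Kilpeläinen–Martio, *Nonlinear Potential Theory of Degenerate Elliptic Equations*, Oxford, 1993. A *supersolution* in $D$ is a function $u\in H^{1,p}_{loc}(D;\mu)$ with $\int_D\mathcal A(x,\nabla u)\cdot\nabla\varphi\,dx\ge0$ for all $0\le\varphi\in C_0^\infty(D)$; for a *subsolution* the inequality is reversed.

* **(F0)** Calculus [HKM, Ch. 1]: $H^{1,p}$ and $H^{1,p}_{loc}$ are lattices, with $\nabla f_+=\chi_{\{f>0\}}\nabla f$. Bounded functions in $H^{1,p}_{loc}$ obey the usual product rule, and the chain rule with $C^1$ functions.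
* **(F1)** A locally bounded $\mathcal A$-superharmonic function in $\Omega$ belongs to $H^{1,p}_{loc}(\Omega;\mu)$ and is a supersolution [HKM, Cor. 7.20]. Since $\mathcal A(x,-\xi)=-\mathcal A(x,\xi)$ by (A4), a locally bounded $\mathcal A$-subharmonic function is a subsolution.
* **(F2)** If $u$ is $\mathcal A$-superharmonic, then $u(x)=\operatorname{ess\,lim\,inf}_{y\to x}u(y)$ for every $x$ [HKM, Thm 7.22].
* **(F3)** If $D$ is bounded and $\theta\in H^{1,p}(D;\mu)$, there is an $\mathcal A$-harmonic $h$ in $D$ with $h-\theta\in H_0^{1,p}(D;\mu)$ [HKM, Thm 3.17].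
* **(F4)** Let $D$ be bounded. If $u,v\in H^{1,p}(D;\mu)$ are a super- and a subsolution in $D$ and $\min(u-v,0)\in H^{1,p}_0(D;\mu)$, then $v\le u$ a.e. in $D$ [HKM, Lemma 3.18].
* **(F5)** (Used only for Theorem 2.) Let $D$ be bounded and $x\in\partial D$. Suppose there are $c\in(0,1)$ and $r_0>0$ such that for all $0<r<r_0$ the set $B(x,r)\setminus D$ contains a ball of radius $cr$ (corkscrew condition). If $\theta\in C(\overline D)\cap H^{1,p}(D;\mu)$ and $h$ is $\mathcal A$-harmonic in $D$ with $h-\theta\in H^{1,p}_0(D;\mu)$, then $h(y)\to\theta(x)$ as $y\to x$, $y\in D$ [HKM, Thm 6.31].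

In the remarks $D$ is bounded and open. One argument recurs. *If $f_i$ is bounded in $H^{1,p}(D;\mu)$ and $f_i\to f$ in $L^p(D;\mu)$, then $f\in H^{1,p}(D;\mu)$ and, for a subsequence, $\nabla f_i\rightharpoonup\nabla f$ weakly in $L^p(D;\mu)$; if all $f_i\in H_0^{1,p}(D;\mu)$, then $f\in H_0^{1,p}(D;\mu)$.* Indeed, $L^p(\mu)$ is reflexive, so $\nabla f_i\rightharpoonup g$ for a subsequence. By Mazur's lemma some convex combinations of the $f_i$ converge to $f$ in $L^p$ while their gradients converge to $g$ in $L^p$. So they converge in $H^{1,p}$, the limit is $f$, and $g=\nabla f$ by (II). Call this the *weak limit argument*.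

**(R1) Compactly supported functions as test functions.** If $f\in H^{1,p}(D;\mu)$ vanishes outside a compact subset of $D$, then $f\in H^{1,p}_0(D;\mu)$. If moreover $f\ge0$ and $u\in H^{1,p}(D;\mu)$ is a supersolution in $D$, then $\int_D\mathcal A(x,\nabla u)\cdot\nabla f\,dx\ge0$; similarly for subsolutions.

*Proof.* Let $\varphi_i\in C^\infty(D)$, $\varphi_i\to f$ in $H^{1,p}$, and let $\chi\in C_0^\infty(D)$ be $1$ near the compact set. Then $\chi\varphi_i\in C_0^\infty(D)$ and $\chi\varphi_i\to\chi f=f$. This is the first claim.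

For the second, take $f_i\in C_0^\infty(D)$ with $f_i\to f$ in $H^{1,p}$. The functions $(f_i)_+$ are Lipschitz with compact support. Their mollifications are nonnegative, belong to $C_0^\infty(D)$ (for small parameters, with supports in a fixed compact set), converge uniformly, and have bounded gradients that converge a.e. By dominated convergence they converge to $(f_i)_+$ in $H^{1,p}$. Next, $(f_i)_+\to f_+=f$ in $L^p(\mu)$ and $|\nabla(f_i)_+|\le|\nabla f_i|$, so by the weak limit argument $\nabla(f_i)_+\rightharpoonup\nabla f$ weakly for a subsequence. Finally, by (A2) the function $\omega^{-1}|\mathcal A(x,\nabla u)|\le\beta|\nabla u|^{p-1}$ lies in $L^{p/(p-1)}(D;\mu)$. So $\varphi\mapsto\int_D\mathcal A(x,\nabla u)\cdot\nabla\varphi\,dx$ is continuous under strong and under weak convergence of gradients, and the inequality passes from the mollifications to $(f_i)_+$ and from there to $f$. $\square$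

**(R2) Squeezing into $H_0^{1,p}$.** If $0\le f\le|g|$ a.e., $f\in H^{1,p}(D;\mu)$ and $g\in H_0^{1,p}(D;\mu)$, then $f\in H^{1,p}_0(D;\mu)$.

*Proof.* Let $g_i\in C_0^\infty(D)$, $g_i\to g$. The functions $\min(f,|g_i|)$ have compact support, so they are in $H_0^{1,p}$ by (R1). Their gradients are bounded by $|\nabla f|+|\nabla g_i|$, and they converge to $\min(f,|g|)=f$ in $L^p(\mu)$. Apply the weak limit argument. $\square$

**(R3) Zero gradient.** If $f\in H^{1,p}_{loc}(\Omega;\mu)$ and $\nabla f=0$ a.e., then $f$ is a.e. constant on each component of $\Omega$.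

*Proof.* For concentric balls $B'\Subset B\Subset\Omega$ take smooth $\varphi_i\to f$ in $H^{1,p}(B;\mu)$. They are bounded on $B'$, so (IV) gives $\int_{B'}|\varphi_i-(\varphi_i)_{B'}|^pd\mu\le C\int_{B'}|\nabla\varphi_i|^pd\mu\to0$, where $C$ does not depend on $i$. Hence $f=f_{B'}$ a.e. on $B'$. The local constants agree on overlapping balls, so $f$ is a.e. constant on components. $\square$

**(R4) Harmonic functions and minima.** An $\mathcal A$-harmonic function in $\Omega$ is $\mathcal A$-super- and $\mathcal A$-subharmonic. If $u$ is $\mathcal A$-superharmonic and $k\in\mathbb R$, then $\min(u,k)$ is $\mathcal A$-superharmonic. If $v$ is $\mathcal A$-subharmonic, then $\max(v,k)$ is $\mathcal A$-subharmonic.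

*Proof.* Let $g$ be $\mathcal A$-harmonic in $\Omega$, let $D\Subset\Omega$, and let $h\in C(\overline D)$ be $\mathcal A$-harmonic in $D$ with $h\le g$ on $\partial D$. For $\epsilon>0$ the function $(h-g-\epsilon)_+$ is continuous on $\overline D$ and vanishes near $\partial D$, so it is supported in a compact $S\subset D$. Take an open $D'$ with $S\subset D'\Subset D$. By (R1), $\min(g+\epsilon-h,0)=-(h-g-\epsilon)_+\in H^{1,p}_0(D';\mu)$, and (F4) gives $h\le g+\epsilon$ a.e. in $D'$, hence everywhere in $D$ by continuity and the choice of $S$. Let $\epsilon\to0$. So $g$ is superharmonic; since $-g$ is $\mathcal A$-harmonic too, $g$ is subharmonic. In particular the constant $k$ is superharmonic. If $h\le\min(u,k)$ on $\partial D$, then $h\le u$ and $h\le k$ in $D$; and $\min(u,k)$ is lower semicontinuous and finite. The last claim is the same statement for $-v$. $\square$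

## 5. Cutoffs that see only the exceptional set

We begin the proof of Theorem 1. This section contains everything that carries over from Section 1.

**Step 0: reduction to bounded functions.** The purpose is to have bounded $u,v$ with $v\ge0$. Choose real $m<M_0$ with $m\le\inf u$ and $M_0\ge\sup v$. Replace $u$ by $\min(u,M_0)$ and $v$ by $\max(v,m)$. By (R4) these are $\mathcal A$-super- and $\mathcal A$-subharmonic, and both take values in $[m,M_0]$. At $x\in\partial\Omega\setminus E$,
$$\max\big(\limsup_{y\to x}v(y),m\big)\le\min\big(\liminf_{y\to x}u(y),M_0\big),$$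
because each of $\limsup v$, $m$ is at most each of $\liminf u$, $M_0$. If the theorem holds for the new pair, then $v\le\max(v,m)\le\min(u,M_0)\le u$ for the old one. Finally subtract $m$ from both functions; this changes no gradient and no hypothesis. With $M=M_0-m>0$ we now have
$$0\le v\le M,\qquad0\le u\le M .$$
By (F1), $u,v\in H^{1,p}_{loc}(\Omega;\mu)$, $u$ is a supersolution and $v$ is a subsolution. Write
$$\sigma_v=\mathcal A(x,\nabla v),\qquad\sigma_u=\mathcal A(x,\nabla u).$$
Fix $\varepsilon>0$ and put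
$$w=(v-u-\varepsilon)_+\in H^{1,p}_{loc}(\Omega;\mu),\qquad0\le w\le M .$$
By (F0), $\nabla w=\nabla v-\nabla u$ a.e. on $\{w>0\}$ and $\nabla w=0$ a.e. elsewhere.

**Step 1: cutoffs and admissible test functions.** The purpose is to replace the logarithmic cutoffs of Section 1. As there, if $x\in\partial\Omega\setminus E$ and $\ell=\liminf_{y\to x}u(y)\in\mathbb R$, then near $x$ in $\Omega$ we have $v<\ell+\varepsilon/2$ and $u>\ell-\varepsilon/2$, so $w=0$ there. Hence
$$F:=\overline{\{w>0\}}\cap\partial\Omega\quad\text{is a compact subset of }E .$$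

*Claim.* There are $\varphi_j\in H^{1,p}(\Omega;\mu)$ with $0\le\varphi_j\le1$ and open sets $U_j\supset F$ such that $\varphi_j=1$ on $U_j\cap\Omega$ and $\|\varphi_j\|_{1,p}\to0$.

If $F=\emptyset$, take $\varphi_j=0$, $U_j=\emptyset$. Otherwise, as $E$ has zero capacity relative to $\Omega$, there are $\psi_j\in C(\Omega\cup F)\cap H^{1,p}(\Omega;\mu)$ with $\psi_j=1$ on $F$ and $\|\psi_j\|_{1,p}\to0$. Put $\varphi_j=\min(1,2(\psi_j)_+)$; then $\varphi_j\le2|\psi_j|$ and $|\nabla\varphi_j|\le2|\nabla\psi_j|$ a.e. By continuity each $x\in F$ has a ball $B_x$ with $\psi_j>\frac12$ on $B_x\cap\Omega$, so $\varphi_j=1$ there. Let $U_j$ be the union of these balls. (If $\operatorname{cap}_{p,\mu}E=0$, the claim is immediate from the definition of $\operatorname{cap}_{p,\mu}$.)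

Let $\zeta=\zeta_j=1-\varphi_j$ and $U=U_j$; the constant $1$ is in $H^{1,p}(\Omega;\mu)$ because $\Omega$ is bounded. The set
$$S=\overline{\{w>0\}}\setminus U$$
is compact and contained in $\Omega$, because $\overline{\{w>0\}}\cap\partial\Omega=F\subset U$. A point of $\Omega\setminus S$ lies either outside $\overline{\{w>0\}}$, where $w=0$, or in $U$, where $\zeta=0$. So $w\zeta=0$ in $\Omega\setminus S$.

Consequently let $\phi\ge0$ be built from $w,\zeta,v$ by products and by $C^1$ functions, containing $w$ and $\zeta$ each to a power at least $1$. By (F0) it is bounded, vanishes outside $S$, and lies in $H^{1,p}(D;\mu)$ for every open $D$ with $S\subset D\Subset\Omega$. By (R1) in such a $D$,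
$$\int_\Omega\sigma_v\cdot\nabla\phi\,dx\le0,\qquad\int_\Omega(\sigma_v-\sigma_u)\cdot\nabla\phi\,dx\le0 .\tag{4}$$
Since $|\nabla u|^p,|\nabla v|^p,|\nabla\zeta|^p$ are $\mu$-integrable on $S$, all integrals below are finite.

**Notation for the fluxes.** Put
$$\mathcal E=\omega\,(|\nabla u|^p+|\nabla v|^p),\qquad\delta=(\sigma_v-\sigma_u)\cdot(\nabla v-\nabla u)\ge0,\qquad a=\sigma_v\cdot\nabla v\ge0 .$$
By (A2), and since $\omega|\nabla v|^{p-1}=\omega^{1/p}(\omega|\nabla v|^p)^{(p-1)/p}$,
$$|\sigma_v|\le\beta\,\omega^{1/p}\mathcal E^{(p-1)/p},\qquad|\sigma_v-\sigma_u|\le2\beta\,\omega^{1/p}\mathcal E^{(p-1)/p}.\tag{5}$$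

## 6. Finite energy, and the flux difference without it

**The direct imitation of Section 1.** Take $\phi=w\zeta^p$ in the second inequality of (4). On $\{w>0\}$ we have $(\sigma_v-\sigma_u)\cdot\nabla w=\delta$, so
$$\int_{\{w>0\}}\zeta^p\,\delta\,dx\le p\int_\Omega w\,\zeta^{p-1}|\sigma_v-\sigma_u||\nabla\zeta|\,dx .\tag{6}$$
If *both* $u$ and $v$ are in $L^{1,p}(\Omega;\mu)$, this finishes the main part: by (5) and Hölder's inequality the right side is at most
$$2p\beta M\Big(\int_\Omega\mathcal E\,dx\Big)^{(p-1)/p}\Big(\int_\Omega|\nabla\varphi_j|^p\,d\mu\Big)^{1/p}\to0 .$$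
Along a subsequence $\zeta_j\to1$ a.e., so Fatou's lemma gives $\delta=0$ a.e. on $\{w>0\}$. By strict monotonicity (A3), $\nabla w=0$ a.e.

**Where it stops.** Without finite energy one must absorb the flux difference in (6) into the left side. In Section 1 this was possible because there $|\sigma_v-\sigma_u|^2=\delta$. With cutoffs of small $p$-energy and $\omega=1$, absorption by Young's inequality needs
$$|\sigma_v-\sigma_u|^{p/(p-1)}\le C\,\delta .$$
This is false for the $p$-Laplacian with $p>2$. Take $\xi_1=Ne$ and $\xi_2=(N-1)e$ with $|e|=1$. Then $|\sigma_1-\sigma_2|=\delta=N^{p-1}-(N-1)^{p-1}$, which tends to infinity with $N$, so $\delta^{p/(p-1)}\le C\delta$ fails. For general $\mathcal A$ there is no quantitative lower bound on $\delta$ to start from. The size of the flux difference is governed by the full energy $\mathcal E$, about which nothing is known near $E$.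

**Can one bound the energy of $v$ separately?** The classical Caccioppoli argument tests the inequality for $v$ with $v\zeta^p$. But our $\zeta$ vanishes only near $F$, and $v$ need not vanish at the rest of $\partial\Omega$, so $v\zeta^p$ is not supported in a compact subset of $\Omega$ and is not admissible. The only available cutoff at $\partial\Omega\setminus E$ is $w$ itself. So we should test with $w^{k+1}\zeta^pv$ for some $k$. The good term is $\int w^{k+1}\zeta^p\,a\,dx$. The price is the term in which the gradient falls on $w$: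
$$-(k+1)\int w^k\zeta^p\,v\,\sigma_v\cdot\nabla w\,dx .\tag{7}$$
It has no sign, and the obvious bound $|\sigma_v||\nabla w|\le C\mathcal E$ comes with too low a power of $w$ to be absorbed. So everything hinges on the single quantity $\sigma_v\cdot\nabla w$, and we need something better than $|\sigma_v\cdot\nabla w|\le C\mathcal E$.

## 7. One inequality from scaling

The improvement comes from combining the two structural properties not yet used together. Monotonicity holds between $\lambda\nabla v$ and $\nabla u$ for *every* $\lambda>0$, and by homogeneity the resulting expression is an explicit function of $\lambda$. It is nonnegative, and its value at $\lambda=1$ is $\delta$. A nonnegative function with bounded second derivative has small slope wherever its value is small. The slope at $\lambda=1$ turns out to contain $(p-1)\sigma_v\cdot\nabla w$.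

**Lemma 1.** Let $x$ be a point at which (A1)–(A4) hold. Let $\xi_1,\xi_2\in\mathbb R^n$, $\sigma_i=\mathcal A(x,\xi_i)$, and
$$a=\sigma_1\cdot\xi_1,\quad b=\sigma_2\cdot\xi_2,\quad c=\sigma_1\cdot\xi_2,\quad d=\sigma_2\cdot\xi_1,$$
$$\mathcal E=\omega(x)(|\xi_1|^p+|\xi_2|^p),\qquad\delta=(\sigma_1-\sigma_2)\cdot(\xi_1-\xi_2)\ge0,$$
$$\Lambda=(p-1)\,\sigma_1\cdot(\xi_1-\xi_2)+(\sigma_1-\sigma_2)\cdot\xi_1 .$$
Then, with constants $K,C_1$ depending only on $p,\alpha,\beta$,
$$\Lambda^2\le2K\,\mathcal E\,\delta,\qquad\mathcal E\le C_1(a+\delta).$$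

*Proof.* **The slope bound.** For $\lambda>0$, (A4) gives $\mathcal A(x,\lambda\xi_1)=\lambda^{p-1}\sigma_1$, so by (A3)
$$P(\lambda):=(\lambda^{p-1}\sigma_1-\sigma_2)\cdot(\lambda\xi_1-\xi_2)=\lambda^pa-\lambda^{p-1}c-\lambda d+b\ \ge\ 0 .$$
Here $P(1)=\delta$, and
$$P'(1)=pa-(p-1)c-d=(p-1)(a-c)+(a-d)=\Lambda .$$
By (A2), each of $|a|,|b|,|c|,|d|$ is at most $\beta\omega\max(|\xi_1|,|\xi_2|)^p\le\beta\mathcal E$. Hence $|\Lambda|\le(p+(p-1)+1)\beta\mathcal E=2p\beta\mathcal E$. Further
$$P''(\lambda)=p(p-1)\lambda^{p-2}a-(p-1)(p-2)\lambda^{p-3}c ,$$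
and $\lambda^s\le2^{|s|}$ for $\lambda\in[\frac12,\frac32]$, $s\in\mathbb R$. So $|P''|\le K\mathcal E$ on $[\frac12,\frac32]$ with
$$K:=\max\big\{\beta(p-1)\big(p\,2^{|p-2|}+|p-2|\,2^{|p-3|}\big),\ 4p\beta\big\}.$$
If $\mathcal E=0$, then $\Lambda=0$ and the claim holds. Otherwise let $t=-\Lambda/(K\mathcal E)$. Then $|t|\le2p\beta/K\le\frac12$, so $1+t\in[\frac12,\frac32]$, and Taylor's formula gives
$$0\le P(1+t)\le\delta+\Lambda t+\tfrac12K\mathcal E\,t^2=\delta-\frac{\Lambda^2}{2K\mathcal E}.$$

**The energy bound.** Since $\delta=a+b-c-d$ and $a\ge0$, we have $b=\delta-a+c+d\le\delta+c+d$. By (A2), Young's inequality and (A1),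
$$c+d\le\beta\omega\big(|\xi_1|^{p-1}|\xi_2|+|\xi_2|^{p-1}|\xi_1|\big)\le\tfrac\alpha2\,\omega|\xi_2|^p+C\omega|\xi_1|^p\le\tfrac12b+\tfrac C\alpha a ,$$
with $C=C(p,\alpha,\beta)$. Hence $b\le2\delta+\frac{2C}\alpha a$. Finally $\mathcal E\le(a+b)/\alpha$ by (A1). $\square$

**A check in the linear case.** For $p=2$ and $\mathcal A(x,\xi)=\xi$ we get $\Lambda=2\xi_1\cdot(\xi_1-\xi_2)$, $\delta=|\xi_1-\xi_2|^2$, and $\Lambda^2\le4|\xi_1|^2\delta\le4\mathcal E\delta$ by Cauchy–Schwarz. In general Lemma 1 recovers this one consequence of Cauchy–Schwarz, for one particular combination of fluxes, without any quantitative monotonicity.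

**How it treats (7).** With $\xi_1=\nabla v$, $\xi_2=\nabla u$, on $\{w>0\}$
$$(p-1)\,\sigma_v\cdot\nabla w=\Lambda-(\sigma_v-\sigma_u)\cdot\nabla v .\tag{8}$$
The first part is at most $\sqrt{2K\mathcal E\delta}$. As for the second, $v\nabla v=\nabla(v^2/2)$, so $\int w^k\zeta^p\,v\,(\sigma_v-\sigma_u)\cdot\nabla v\,dx$ is part of what one gets by testing the *difference* inequality in (4) with $\frac12w^k\zeta^pv^2$, and it has the sign we need.

**Choice of the power.** Testing the difference inequality with $w^k\zeta^p$ controls $w^{k-1}\delta$, and (7) carries $w^k$. Since $w^k=(w^{k+1})^{1/2}(w^{k-1})^{1/2}$, the product $w^k\sqrt{\mathcal E\delta}$ splits into $w^{k+1}\mathcal E$, to be absorbed, and $w^{k-1}\delta$, already controlled. The cutoff terms have the size $w^k\zeta^{p-1}\mathcal E^{(p-1)/p}\omega^{1/p}|\nabla\zeta|$. To estimate them by Hölder through $\zeta^pw^{k+1}\mathcal E$ we need $(k+1)\frac{p-1}p\le k$, that is, $k\ge p-1$. We take $k=p$, which also makes $w^k$ a $C^1$ function of $w$.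

## 8. An energy estimate with the weight $w^{p+1}$

**Step 2.** The purpose is to prove, with $C'$ depending only on $p,\alpha,\beta,M$,
$$\int_\Omega\zeta^p\,w^{p+1}(|\nabla u|^p+|\nabla v|^p)\,d\mu\le C'\int_\Omega|\nabla\zeta|^p\,d\mu .\tag{9}$$
Use Lemma 1 pointwise with $\xi_1=\nabla v$, $\xi_2=\nabla u$. Put
$$X=\int_\Omega\zeta^pw^{p+1}\mathcal E\,dx,\qquad J=\int_\Omega w^p\zeta^{p-1}\mathcal E^{(p-1)/p}\,\omega^{1/p}|\nabla\zeta|\,dx .$$
Both are finite. Indeed the factors $\zeta^pw^{p+1}=w(w\zeta)^p$ and $w^p\zeta^{p-1}=w(w\zeta)^{p-1}$ are bounded and vanish outside $S$, $\mathcal E$ is integrable on $S$, and Hölder's inequality applies in $J$. The test functions are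
$$\phi_0=w^p\zeta^p,\qquad\phi_1=w^{p+1}\zeta^pv,\qquad\phi_2=\tfrac12w^p\zeta^pv^2 .$$
They are nonnegative since $v\ge0$, and admissible in (4).

**(A) Control of $\delta$.** Since $\nabla\phi_0=pw^{p-1}\zeta^p\nabla w+pw^p\zeta^{p-1}\nabla\zeta$ and $(\sigma_v-\sigma_u)\cdot\nabla w=\delta$ on $\{w>0\}$, the second inequality of (4) and (5) give
$$p\int w^{p-1}\zeta^p\delta\,dx\le-p\int w^p\zeta^{p-1}(\sigma_v-\sigma_u)\cdot\nabla\zeta\,dx,\qquad\text{so}\qquad\int w^{p-1}\zeta^p\delta\,dx\le2\beta J .\tag{10}$$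

**(B) The energy of $v$.** We have $\nabla\phi_1=(p+1)w^p\zeta^pv\nabla w+w^{p+1}\zeta^p\nabla v+pw^{p+1}\zeta^{p-1}v\nabla\zeta$. The first inequality of (4) gives
$$\int w^{p+1}\zeta^pa\,dx\le-(p+1)\int w^p\zeta^pv\,\sigma_v\cdot\nabla w\,dx-p\int w^{p+1}v\,\zeta^{p-1}\sigma_v\cdot\nabla\zeta\,dx .$$
By (5) and $wv\le M^2$ the last term is at most $p\beta M^2J$. Insert (8) and write $q=\frac{p+1}{p-1}$:
$$\int w^{p+1}\zeta^pa\,dx\le q\int w^p\zeta^pv|\Lambda|\,dx+q\int w^p\zeta^pv(\sigma_v-\sigma_u)\cdot\nabla v\,dx+p\beta M^2J .\tag{11}$$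

**(C) The second term on the right of (11).** Here $\nabla\phi_2=\frac p2w^{p-1}\zeta^pv^2\nabla w+\frac p2w^p\zeta^{p-1}v^2\nabla\zeta+w^p\zeta^pv\nabla v$. The second inequality of (4) gives
$$\int w^p\zeta^pv(\sigma_v-\sigma_u)\cdot\nabla v\,dx\le-\frac p2\int w^{p-1}\zeta^pv^2\delta\,dx-\frac p2\int w^pv^2\zeta^{p-1}(\sigma_v-\sigma_u)\cdot\nabla\zeta\,dx\le p\beta M^2J ,\tag{12}$$
because $\delta\ge0$, $v\le M$, and (5) holds.

**(D) The first term on the right of (11).** By Lemma 1, $v\le M$ and $M\sqrt{2K}\,st\le\tau s^2+\frac{KM^2}{2\tau}t^2$, for every $\tau>0$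
$$w^pv|\Lambda|\le M\sqrt{2K}\,(w^{p+1}\mathcal E)^{1/2}(w^{p-1}\delta)^{1/2}\le\tau\,w^{p+1}\mathcal E+\frac{KM^2}{2\tau}\,w^{p-1}\delta .\tag{13}$$

**(E) Absorption.** By the second part of Lemma 1 and $w^2\le M^2$, $w^{p+1}\mathcal E\le C_1w^{p+1}a+C_1M^2w^{p-1}\delta$. Multiply by $\zeta^p$, integrate, and insert (11), then (13) and (12), and finally (10):
$$X\le C_1q\tau X+C_1\Big(\frac{qKM^2\beta}{\tau}+qp\beta M^2+p\beta M^2+2\beta M^2\Big)J .$$
Choose $\tau=1/(2C_1q)$. Since $X<\infty$, the first term can be absorbed, and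
$$X\le CJ,\qquad C=C(p,\alpha,\beta,M).\tag{14}$$

**(F) Closing the loop.** Since $p-\frac{(p+1)(p-1)}p=\frac1p$, Hölder's inequality gives
$$J=\int(\zeta^pw^{p+1}\mathcal E)^{(p-1)/p}\,w^{1/p}\,\omega^{1/p}|\nabla\zeta|\,dx\le M^{1/p}\,X^{(p-1)/p}\Big(\int_\Omega|\nabla\zeta|^pd\mu\Big)^{1/p}.$$
With (14), $X\le CM^{1/p}X^{(p-1)/p}(\int_\Omega|\nabla\zeta|^pd\mu)^{1/p}$. If $X>0$, divide by $X^{(p-1)/p}<\infty$ and raise to the power $p$: $X\le C^pM\int_\Omega|\nabla\zeta|^pd\mu$. This is (9). The constant does not involve the energy of $u$ or $v$ at all.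

## 9. From vanishing gradients to $v\le u$ at every point

**Step 3: $w$ is locally constant.** The purpose is to let $j\to\infty$ in (9). We have $\int_\Omega|\nabla\zeta_j|^pd\mu=\int_\Omega|\nabla\varphi_j|^pd\mu\to0$. Since $\varphi_j\to0$ in $L^p(\Omega;\mu)$ and $\omega>0$ a.e., $\zeta_j\to1$ a.e. for a subsequence. Fatou's lemma in (9) gives
$$\int_\Omega w^{p+1}(|\nabla u|^p+|\nabla v|^p)\,d\mu=0 .$$
So $\nabla u=\nabla v=0$ a.e. on $\{w>0\}$, hence $\nabla w=0$ a.e. in $\Omega$. By (R3), $w$ is a.e. constant on each component of $\Omega$.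

**Step 4: the constants are zero.** In Section 1 we used that $\partial\Omega_0$ is not a single point. For general $E$ the Sobolev inequality replaces this. Suppose $w=c>0$ a.e. on a component $\Omega_0$. Then $\{w>0\}$ is dense in $\Omega_0$, so $\overline{\Omega_0}\subset\overline{\{w>0\}}$. The set $\Omega_0$ is bounded, open and nonempty, so $\partial\Omega_0\ne\emptyset$. Moreover $\partial\Omega_0\subset\partial\Omega$, since a point of $\partial\Omega_0\cap\Omega$ would have a neighborhood inside a single component. Thus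
$$\emptyset\ne\partial\Omega_0\subset F\subset U_j .$$
The function $\zeta_j|_{\Omega_0}\in H^{1,p}(\Omega_0;\mu)$ vanishes outside $\overline{\Omega_0}\setminus U_j$, which is a compact subset of $\Omega_0$. So $\zeta_j|_{\Omega_0}\in H^{1,p}_0(\Omega_0;\mu)$ by (R1). Let $B\supset\overline\Omega$ be a ball of radius $R$. Applying (3) to approximants in $C_0^\infty(\Omega_0)\subset C_0^\infty(B)$ and passing to the limit,
$$\int_{\Omega_0}\zeta_j^p\,d\mu\le C_{III}^pR^p\int_{\Omega_0}|\nabla\zeta_j|^p\,d\mu\le C_{III}^pR^p\int_\Omega|\nabla\varphi_j|^p\,d\mu\to0 .$$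
But $\zeta_j=1-\varphi_j\to1$ in $L^p(\Omega_0;\mu)$, so the left side tends to $\mu(\Omega_0)>0$. This is a contradiction. Hence $w=0$ a.e., that is, $v\le u+\varepsilon$ a.e. in $\Omega$.

**Step 5: from almost everywhere to everywhere.** Superharmonic functions are defined pointwise, so an a.e. inequality is not enough. We interpose a continuous function between $v$ and $u+\varepsilon$. Let $B\Subset\Omega$ be a ball. By (F3) take $h$ $\mathcal A$-harmonic in $B$ with $h-v\in H^{1,p}_0(B;\mu)$; then $h\in H^{1,p}(B;\mu)$.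

First, $0\le(v-h)_+\le|h-v|$, so $\min(h-v,0)=-(v-h)_+\in H_0^{1,p}(B;\mu)$ by (R2). Now (F4), for the supersolution $h$ and the subsolution $v$, gives $v\le h$ a.e. in $B$.

Second, since $v\le u+\varepsilon$ and $h-v\ge0$ a.e., we have $0\le(h-u-\varepsilon)_+\le h-v$ a.e. By (R2), $\min(u+\varepsilon-h,0)=-(h-u-\varepsilon)_+\in H_0^{1,p}(B;\mu)$. Then (F4), for the supersolution $u+\varepsilon$ and the subsolution $h$, gives $h\le u+\varepsilon$ a.e. in $B$.

As $h$ is continuous, (F2) applied to $-v$ and to $u$ gives for every $x\in B$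
$$v(x)=\operatorname{ess\,lim\,sup}_{y\to x}v(y)\le h(x)\le\operatorname{ess\,lim\,inf}_{y\to x}u(y)+\varepsilon=u(x)+\varepsilon .$$
Since $B$ and $\varepsilon>0$ are arbitrary, $v\le u$ in $\Omega$. This proves Theorem 1. With $E=\{x_0\}$ and $\operatorname{cap}_{p,\mu}(\{x_0\})=0$ the answer to the question is yes. $\blacksquare$

## 10. Negligible compact sets have zero capacity

**Proof of Theorem 2, (a)⇒(b).** If $\operatorname{cap}_{p,\mu}K=0$, then $E=K\cap\partial\Omega$ satisfies $\operatorname{cap}_{p,\mu}E=0$, since every function admissible for $K$ is admissible for $E$. So $E$ has zero capacity relative to $\Omega$. As $\partial\Omega\setminus K=\partial\Omega\setminus E$, Theorem 1 applies.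

**Proof of (b)⇒(a).** If $K=\emptyset$, the function $\varphi=0$ shows $\operatorname{cap}_{p,\mu}K=0$. Let $K\ne\emptyset$. The plan is to solve the Dirichlet problem with value $1$ on $K$ and $0$ on a large sphere. By (b) the solution cannot notice $K$, so it is $0$; this produces capacity test functions of small norm.

**Step 1: the solution with boundary value $1$ at $K$.** Let $B$ be an open ball of radius $r$ with $K\subset B$, let $\Omega=B\setminus K$, and let $\theta\in C_0^\infty(B)$ with $0\le\theta\le1$ and $\theta=1$ in a neighborhood of $K$. By (F3) let $h$ be $\mathcal A$-harmonic in $\Omega$ with $h-\theta\in H_0^{1,p}(\Omega;\mu)$. Since $0\le\theta\le1$,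
$$0\le(-h)_+\le|h-\theta|,\qquad0\le(h-1)_+\le|h-\theta| .$$
By (R2) these two functions are in $H^{1,p}_0(\Omega;\mu)$, and (F4), comparing $h$ with the constants $0$ and $1$, gives $0\le h\le1$ a.e., hence everywhere by continuity.

At $x\in\partial B$ with outer unit normal $\nu$, the ball with center $x+\frac r2\nu$ and radius $\frac r2$ has its counterpart at every scale: for each $\rho>0$, the open ball with center $x+\frac\rho2\nu$ and radius $\frac\rho2$ lies in $B(x,\rho)$ and outside $B$, hence outside $\Omega$. So the corkscrew condition holds with $c=\frac12$, and (F5) gives $h(y)\to\theta(x)=0$ as $y\to x\in\partial B$.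

**Step 2: $h=0$.** Apply (b) with $v=h$ and $u=0$; by (R4) these are sub- and superharmonic, and both are bounded. Since $\partial\Omega\subset\partial B\cup K$, the boundary inequality is needed only on $\partial\Omega\setminus K\subset\partial B$, where it holds. So $h\le0$, hence $h=0$. Therefore $\theta\in H^{1,p}_0(\Omega;\mu)$: there are $\theta_i\in C_0^\infty(\Omega)$ with $\theta_i\to\theta$ in $H^{1,p}(\Omega;\mu)$. Extend $\theta_i$ by $0$ to $K$, so that $\theta_i\in C_0^\infty(B)$, and put $f_i=\theta-\theta_i\in C_0^\infty(B)$. Near $K$ we have $\theta=1$ and $\theta_i=0$, so $f_i=1$ and $\nabla f_i=0$ there.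

**Step 3: $\mu(K)=0$.** This is needed because the convergence $\theta_i\to\theta$ is known only on $\Omega=B\setminus K$. By (3),
$$\mu(K)\le\int_B|f_i|^p\,d\mu\le C_{III}^pr^p\int_B|\nabla f_i|^p\,d\mu=C_{III}^pr^p\int_\Omega|\nabla\theta-\nabla\theta_i|^p\,d\mu\to0 .$$

**Step 4: test functions for the capacity.** Let $\eta_i=\min(1,(f_i)_+)$, extended by $0$ outside $B$. It is Lipschitz with compact support, so by mollification, as in the proof of (R1), $\eta_i\in H^{1,p}(\mathbb R^n;\mu)$. Moreover $0\le\eta_i\le1$, and $\eta_i=1$ in a neighborhood of $K$. Since $|\eta_i|\le|f_i|$ and $|\nabla\eta_i|\le|\nabla f_i|$ a.e. in $B$, and $\mu(K)=0$,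
$$\int_{\mathbb R^n}(|\eta_i|^p+|\nabla\eta_i|^p)\,d\mu\le\int_\Omega\big(|\theta-\theta_i|^p+|\nabla\theta-\nabla\theta_i|^p\big)\,d\mu\to0 .$$
Hence $\operatorname{cap}_{p,\mu}K=0$. $\blacksquare$
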